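\title{Free lines among unit balls in three dimensions:\\ a cubic lower bound}

\begin{abstract}
A line in $\mathbb{R}^3$ is free with respect to a set of balls if it misses their interiors. We construct $n$ unit balls, as far apart from one another as desired, for which the space of free lines has $\Omega(n^3)$ faces in each of the dimensions $0,1,2,3$. With the known upper bound $O(n^{3+\varepsilon})$, this determines the worst-case combinatorial complexity for unit balls up to a factor $n^{\varepsilon}$. The balls form three groups that nearly vertical lines see at three different scales; in the limit, freeness becomes an explicit system of linear and quadratic inequalities in four variables.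
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{B}$ be a finite set of balls in $\mathbb{R}^3$. A line is \emph{free} if it does not meet the interior of any ball of $\mathcal{B}$, that is, if its distance to the center of each ball is at least the radius; it is \emph{tangent} to a ball when this distance equals the radius. The lines of $\mathbb{R}^3$ form a $4$-dimensional manifold $\mathcal{L}$. For $S\subseteq\mathcal{B}$ let $\mathcal{F}_S\subseteq\mathcal{L}$ be the set of free lines that are tangent to the balls of $S$ and to no other ball of $\mathcal{B}$. The \emph{faces} of the space of free lines are the connected components of the sets $\mathcal{F}_S$, and its \emph{combinatorial complexity} is the total number of faces. We write $f_j$ for the number of faces with $|S|=4-j$. A tangency is one equation on a $4$-dimensional space, so $j$ is the expected dimension of such a face; for balls in general position the $0$-dimensional faces, or \emph{vertices}, are isolated free lines tangent to four balls.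

For a single unit ball centered at the origin there are two faces. A line that avoids the origin is given by its point $x$ nearest to the origin and a direction orthogonal to $x$; the tangent lines ($|x|=1$) and the lines that miss the ball ($|x|>1$) each fiber with circle fibers over a connected set, so $f_3=f_4=1$. For $n$ balls there are about $n^4/24$ quadruples that could carry a vertex, and the question is how many common tangents can avoid being blocked by the remaining balls.

The problem comes from the paper of Glisse and Lazard \cite{GL}. For $n$ balls of arbitrary radii the worst-case complexity is known to be $\Omega(n^3)$ and $O(n^{3+\varepsilon})$ for every $\varepsilon>0$. For unit balls the known bounds leave a gap: $\Omega(n^2)$ and $O(n^{3+\varepsilon})$, the upper bound being that of Agarwal, Aronov, Koltun and Sharir \cite{AAKS}. The problem is to determine the order of growth, as $n\to\infty$, of the worst-case complexity for $n$ unit balls, at least up to a factor $n^\varepsilon$.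

One might guess that the exponent is $2$. A very small ball acts on lines almost like a point and a very large one almost like a half-space; with one radius neither device is at hand. The most direct construction, two distant rows of balls, gives a quadratic count, because a line is determined by where it passes each row and each row offers linearly many corners (Example~\ref{ex:rows}). The exponent is nevertheless $3$.

\begin{theorem}\label{thm:main}
Let $p\ge 3$ and $q,r\ge 2$ be integers, let $n=p+q+r$, and let $M>0$. There are $n$ unit balls in $\mathbb{R}^3$, with pairwise center distances at least $M$ (hence pairwise disjoint if $M>2$), such that the following holds.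
\begin{enumerate}
\item[(1)] At least $4(p-1)qr$ faces are isolated free lines tangent to exactly four balls; so $f_0\ge 4(p-1)qr$.
\item[(2)] $f_1\ge (p-1)qr$, and $f_2,f_3\ge (p-2)(q-1)(r-1)$.
\item[(3)] These bounds persist under all sufficiently small perturbations of the centers and radii. In particular the balls may be taken in general position.
\end{enumerate}
\end{theorem}

In (3), ``general position'' may be any property that holds for a dense set of $n$-tuples of centers.

\begin{corollary}\label{cor:main}
The worst-case complexity of the space of free lines among $n$ unit balls in $\mathbb{R}^3$ is $\Omega(n^3)$, and $O(n^{3+\varepsilon})$ for every $\varepsilon>0$. The same two bounds hold for the maximum of $f_j$, for each $j\in\{0,1,2,3\}$, and the maximum of $f_0$ is at least $(\frac{4}{27}-o(1))n^3$.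
\end{corollary}

\begin{proof}
For $n\ge 9$ choose $p,q,r\in\{\lfloor n/3\rfloor,\lceil n/3\rceil\}$ with sum $n$. All three exceed $n/3-1$, so Theorem~\ref{thm:main} gives $f_0\ge 4(n/3-2)^3$ and $f_1,f_2,f_3\ge (n/3-3)^3$. Each $f_j$ is at most the total number of faces, which is $O(n^{3+\varepsilon})$ by \cite{AAKS}.
\end{proof}

Thus unit balls are, up to the factor $n^\varepsilon$, as bad as balls of arbitrary radii. We make no claim on the number $f_4$ of components of the open set of lines that meet no ball.

The proof lets a scale parameter $\delta$ tend to $0$. The same unit ball looks round to lines that pass it at scale $1$, and flat up to a quadratic correction to lines that graze it at scale $\delta^2$; this replaces the missing freedom in the radii. Section~\ref{sec:limits} sets up the passage to the limit, Section~\ref{sec:model} describes the limiting system and finds its vertices, Section~\ref{sec:balls} realizes it by unit balls, Section~\ref{sec:boxes} provides the tool that tells faces of dimensions $2$ and $3$ apart, and Section~\ref{sec:proof} assembles the proof.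

\section{Nearly vertical lines and passage to a limit}\label{sec:limits}

\subsection*{Coordinates and distances}
An unoriented line is described by its direction $\pm v$ and its point $x$ nearest to the origin; this makes $\mathcal{L}$ a Hausdorff $4$-manifold. The lines with $v_3\neq0$, those not parallel to the $xy$-plane, form an open subset $\mathcal{L}'$. For fixed $L>0$, the map that sends $(P,Q)\in\mathbb{R}^2\times\mathbb{R}^2$ to the line through $(P,0)$ and $(Q,L)$ is a diffeomorphism onto $\mathcal{L}'$; its inverse reads off the horizontal part of $x+\frac{z-x_3}{v_3}v$ at $z=0$ and $z=L$. By a \emph{chart} we mean any diffeomorphism $\theta\mapsto\ell_\theta$ from $\mathbb{R}^4$ onto $\mathcal{L}'$.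

The line through $(P,0)$ and $(Q,L)$ has direction $(e,1)$ with $e=(Q-P)/L$, and at height $z$ its horizontal position is $P+\frac zL(Q-P)$. Let $(m,\zeta)\in\mathbb{R}^2\times\mathbb{R}$ be a point and let $d=P+\frac{\zeta}{L}(Q-P)-m$, so that $(d,0)$ is the vector from $(m,\zeta)$ to the point of the line at the same height. Removing from $(d,0)$ its component along $(e,1)$ gives the squared distance from $(m,\zeta)$ to the line:
\begin{equation}\label{eq:dist}
\mathrm{dist}^2=|d|^2-\frac{(d\cdot e)^2}{1+|e|^2}.
\end{equation}
For large $L$ the last term is small: a ball acts on a nearly vertical line almost as its horizontal equatorial disc does.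

\subsection*{Systems of functions}
We shall solve the tangency equations not for actual balls but for a limit, so we need a language that covers both. Let $\mathcal{B}$ be a finite set of labels. A \emph{system} is a family $g=(g_D)_{D\in\mathcal{B}}$ of smooth functions on $\mathbb{R}^4$. For $S\subseteq\mathcal{B}$ put
\[
Z_S(g)=\{\theta\in\mathbb{R}^4:\ g_D(\theta)=0 \text{ for } D\in S,\ \ g_D(\theta)>0 \text{ for } D\notin S\}.
\]
A point of $Z_S(g)$ is \emph{regular} if the gradients of the $g_D$, $D\in S$, are linearly independent there. The system is \emph{blocked} on a set $T\subseteq\mathbb{R}^4$ \emph{for the label} $D_0$ if no $\theta\in T$ satisfies both $g_{D_0}(\theta)=0$ and $g_D(\theta)\ge0$ for all $D$.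

If the labels are balls, with centers $o_D$ and radii $\rho_D$, we say that $g$ \emph{represents} them in a chart $\theta\mapsto \ell_\theta$ if $g_D(\theta)=\kappa_D\,(\mathrm{dist}(o_D,\ell_\theta)^2-\rho_D^2)$ with constants $\kappa_D>0$. Then $\ell_\theta$ is free exactly when all $g_D(\theta)\ge0$, and $\ell_\theta\in\mathcal{F}_S$ exactly when $\theta\in Z_S(g)$. An isolated point $\theta$ of $Z_S(g)$ then gives a face that consists of one line: $\{\ell_\theta\}$ is open in $\mathcal{F}_S$ because $\mathcal{L}'$ is open, and closed because $\mathcal{L}$ is Hausdorff.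

A \emph{smooth family} of systems is a system $g^\lambda$ depending on a parameter $\lambda$ in an open subset of some $\mathbb{R}^N$, with each $g^\lambda_D(\theta)$ smooth in $(\lambda,\theta)$.

\begin{lemma}\label{lem:persist}
\begin{enumerate}
\item[(a)] Let $\theta_0$ be a regular point of $Z_S(g)$. Near $\theta_0$ the set $Z_S(g)$ is a submanifold of dimension $4-|S|$; if $|S|=4$, then $\theta_0$ is isolated in it. For each $D_0\in S$, every neighborhood of $\theta_0$ contains a regular point of $Z_{S\setminus\{D_0\}}(g)$.
\item[(b)] Let $g^\lambda$ be a smooth family and $U\subseteq\mathbb{R}^4$ open. If $U$ contains a regular point of $Z_S(g^{\lambda_0})$, then it contains a regular point of $Z_S(g^\lambda)$ for all $\lambda$ close to $\lambda_0$.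
\item[(c)] Let $g^\lambda$ be a smooth family and $T\subseteq\mathbb{R}^4$ compact. If $g^{\lambda_0}$ is blocked on $T$ for $D_0$, then so is $g^\lambda$ for all $\lambda$ close to $\lambda_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (b), regularity at a point $\theta_0$ gives a set $I$ of $|S|$ coordinates such that the minor $\Delta=\det(\partial g_D/\partial\theta_m)_{D\in S,\,m\in I}$ is nonzero at $\theta_0$.

(a) The map $\Psi=\bigl((g_D)_{D\in S},(\theta_m)_{m\notin I}\bigr)$ has Jacobian determinant $\pm\Delta$, so by the inverse function theorem it is a diffeomorphism from a neighborhood $U_0$ of $\theta_0$ onto an open subset of $\mathbb{R}^4$. Shrink $U_0$ so that $\Delta\ne0$ and $g_D>0$ for $D\notin S$ on $U_0$. In the coordinates $\Psi$ the set $Z_S(g)\cap U_0$ is given by the vanishing of the first $|S|$ coordinates, and increasing the coordinate $g_{D_0}$ slightly from $\theta_0$ gives regular points of $Z_{S\setminus\{D_0\}}(g)$.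

(b) Freeze the coordinates outside $I$ at their values at $\theta_0$. The implicit function theorem states that if a smooth map $G(\lambda,x)$, with $x$ and $G$ in $\mathbb{R}^{|S|}$, vanishes at $(\lambda_0,x_0)$ and $\partial G/\partial x$ is invertible there, then there is a continuous $x(\lambda)$, defined near $\lambda_0$, with $x(\lambda_0)=x_0$ and $G(\lambda,x(\lambda))=0$. Applied to $G=(g^\lambda_D)_{D\in S}$, it gives a continuous $\theta(\lambda)$ with $\theta(\lambda_0)=\theta_0$ at which all $g^\lambda_D$, $D\in S$, vanish. The conditions $\theta(\lambda)\in U$, $\Delta\neq0$ and $g^\lambda_D>0$ for $D\notin S$ hold at $\lambda_0$ and are open.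

(c) The function $\Phi(\lambda,\theta)=\min\{-|g^\lambda_{D_0}(\theta)|,\ \min_D g^\lambda_D(\theta)\}$ is continuous, and $g^\lambda$ is blocked on $T$ for $D_0$ exactly when $\Phi(\lambda,\cdot)<0$ on $T$. By compactness $\Phi(\lambda_0,\cdot)\le-2\mu$ on $T$ for some $\mu>0$, and uniform continuity on the product of $T$ with a compact neighborhood of $\lambda_0$ gives $\Phi(\lambda,\cdot)\le-\mu$ on $T$ for $\lambda$ close to $\lambda_0$.
\end{proof}

\begin{example}[two rows give a quadratic count]\label{ex:rows}
Take $2m$ unit balls with centers $(0,j,0)$ and $(0,j,L)$, $1\le j\le m$, and use the chart $(P,Q)$ with $\lambda=1/L$. In \eqref{eq:dist} we have $d=P-(0,j)$ for the lower row, $d=Q-(0,j)$ for the upper row, and $e=\lambda(Q-P)$. So the functions $\mathrm{dist}^2-1$ form a smooth family in $\lambda\in\mathbb{R}$, which at $\lambda=0$ is $|P-(0,j)|^2-1$, $|Q-(0,j)|^2-1$. The unit circles about $(0,j)$ and $(0,j+1)$ cross at $(\pm\frac{\sqrt3}{2},j+\frac12)$, with independent gradients $(\pm\sqrt3,1)$ and $(\pm\sqrt3,-1)$, and these \emph{corners} have squared distance at least $\frac34+\frac94>1$ from the other centers.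 Any choice of one of the $2(m-1)$ corners for $P$ and one for $Q$ is a regular point with $|S|=4$. By Lemma~\ref{lem:persist}(a),(b), applied with disjoint neighborhoods $U$ of these points, there are at least $4(m-1)^2$ vertices for large $L$.
\end{example}

\section{The model: three inequalities in four variables}\label{sec:model}

In Example~\ref{ex:rows} each row spends two of the four tangencies to select one index, so only two indices are free. For a cubic count the four tangencies must select three indices independently. We let two tangencies select an index $i$ and fix two of the coordinates, $s$ and $u$; each of the remaining tangencies then selects one index and fixes one remaining coordinate. This requires constraints that oscillate across the same range of values of $s$, or of $u$, linearly many times.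

Fix numbers
\[
\tfrac{9}{10}<t_1<\dots<t_p<1,
\]
for instance $t_i=\frac9{10}+\frac{i}{10(p+1)}$. The labels are $A_1,\dots,A_p$ (the \emph{chain}), $B_1,\dots,B_q$ (the \emph{far wall}) and $C_1,\dots,C_r$ (the \emph{near wall}). The \emph{model} is the system $g^0$ on $\mathbb{R}^4$, with coordinates $\theta=(s,u,\eta,w)$, whose functions for $A_i$, $B_j$, $C_k$ are
\begin{equation}\label{eq:model}
\alpha^0_i=s-t_iu+\tfrac12t_i^2,\qquad \beta^0_j=u^2+(w-j)^2-1,\qquad \gamma^0_k=(\eta-2k)^2-s .
\end{equation}
Each group involves only two variables (Figure~\ref{fig:model}). The chain demands $s\ge\varphi(u)=\max_i(t_iu-\frac12t_i^2)$. The line $s=t_iu-\frac12t_i^2$ is the tangent to the parabola $s=\frac12u^2$ at $u=t_i$, so $\varphi$ is convex and piecewise linear, and every $i$ contributes a piece. The near wall demands $s\le\min_k(\eta-2k)^2$, a bound that drops to $0$ at each $\eta=2k$ and rises to $1$ halfway between. The far wall demands that $(u,w)$ avoid the open unit discs about the points $(0,j)$; for $u>0$ and $1\le w\le q$ the boundary of their union oscillates between $u=1$ at $w=j$ and $u=\frac{\sqrt3}{2}<\frac9{10}$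 at $w=j+\frac12$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,font=\small,dot/.style={circle,fill,inner sep=1.2pt}]
\begin{scope}[xscale=1.7]
\fill[gray!20] (0.2,2.1)--(0.2,-0.025)--(0.8,0.275)--(1.4,0.935)--(2,1.955)--(2,2.1)--cycle;
\draw[thick] (0.2,-0.025)--(0.8,0.275)--(1.4,0.935)--(2,1.955);
\draw[dashed] (0.2,0.935)--(1.4,0.935)--(1.4,-0.3);
\node[dot] at (0.8,0.275) {}; \node[dot] at (1.4,0.935) {};
\draw[->] (0.2,-0.3)--(2.1,-0.3) node[right] {$u$};
\draw[->] (0.2,-0.3)--(0.2,2.3) node[above] {$s$};
\end{scope}
\begin{scope}[shift={(4.5,0)},xscale=0.55,yscale=1.8]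
\foreach \m in {1,3,5} {
\fill[gray!20] ({\m-1},-0.166)--plot[domain=-1:1] ({\m+\x},{(\x)*(\x)})--({\m+1},-0.166)--cycle;
\draw[thick] plot[domain=-1:1] ({\m+\x},{(\x)*(\x)});
\node[dot] at ({\m-0.68},0.46) {}; \node[dot] at ({\m+0.68},0.46) {}; }
\draw[dashed] (0,0.46)--(6,0.46);
\draw[->] (0,-0.166)--(6.3,-0.166) node[right] {$\eta$};
\draw[->] (0,-0.166)--(0,1.28) node[above] {$s$};
\end{scope}
\begin{scope}[shift={(8.9,0)},xscale=1.1]
\foreach \m in {0.5,1.5,2.5} {
\fill[gray!20] ({\m-0.5},2.1)--plot[domain=-0.5:0.5] ({\m+\x},{8*(sqrt(1-(\x)*(\x))-0.8)})--({\m+0.5},2.1)--cycle;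
\draw[thick] plot[domain=-0.5:0.5] ({\m+\x},{8*(sqrt(1-(\x)*(\x))-0.8)});
\node[dot] at ({\m-0.28},1.28) {}; \node[dot] at ({\m+0.28},1.28) {}; }
\draw[dashed] (0,1.28)--(3,1.28);
\draw[->] (0,-0.3)--(3.15,-0.3) node[right] {$w$};
\draw[->] (0,-0.3)--(0,2.3) node[above] {$u$};
\end{scope}
\end{tikzpicture}
\caption{The model for $p=q=r=3$, not to scale; the allowed regions are shaded. Left: the chain allows $s\ge\varphi(u)$, and a breakpoint of $\varphi$ fixes $s$ and $u$. Middle: at that height $s$ the boundary of the near wall has $2r$ points. Right: at that height $u$ the boundary of the far wall has $2q$ points. A breakpoint, a middle point and a right point together form a vertex.}\label{fig:model}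
\end{figure}

\begin{example}\label{ex:small}
Let $p=q=r=2$, $t_1=0.94$, $t_2=0.98$. The equations $\alpha^0_1=\alpha^0_2=0$ read $s=0.94u-0.4418$ and $s=0.98u-0.4802$; subtracting gives $0.04u=0.0384$, so $u=0.96$ and $s=0.4606$. Now $\beta^0_j=0$ means $(w-j)^2=1-0.9216=0.28^2$, so $w\in\{0.72,\,1.28\}$ for $j=1$ and $w\in\{1.72,\,2.28\}$ for $j=2$; each value is at distance at least $0.72>0.28$ from the other index, so the other $\beta^0$ is positive. Next, $\gamma^0_k=0$ means $\eta=2k\pm\sqrt{0.4606}$, where $\sqrt{0.4606}<0.68$; the distance to the other even integer is more than $1.32$, so the other $\gamma^0$ is positive. The value of $w$ does not enter the equation for $\eta$ and conversely, so all $4\cdot4=16$ combinations occur. Each further $t_i$ adds a breakpoint in the same range of $s$ and $u$, and with it $16$ more points.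
\end{example}

\begin{lemma}\label{lem:vertices}
For $1\le i\le p-1$, $1\le j\le q$, $1\le k\le r$ and any two signs, the point
\begin{equation}\label{eq:vertex}
s=\tfrac12t_it_{i+1},\qquad u=\tfrac12(t_i+t_{i+1}),\qquad \eta=2k\pm\sqrt s,\qquad w=j\pm\sqrt{1-u^2}
\end{equation}
is a regular point of $Z_S(g^0)$ with $S=\{A_i,A_{i+1},B_j,C_k\}$. These $4(p-1)qr$ points are pairwise distinct.
\end{lemma}

\begin{proof}
For every $a$,
\[
\alpha^0_a=\tfrac12\bigl(t_it_{i+1}-t_a(t_i+t_{i+1})+t_a^2\bigr)=\tfrac12(t_a-t_i)(t_a-t_{i+1}),
\]
which vanishes for $a\in\{i,i+1\}$ and is positive otherwise, both factors then having the same sign. We have $\gamma_k^0=0$. Since $0<s<\frac12$, for $c\ne k$ we get $|\eta-2c|\ge2-\sqrt s>1>\sqrt s$, so $\gamma^0_c>0$. We have $\beta^0_j=0$. Since $0.9<u<1$, we get $0<|w-j|<\sqrt{0.19}<\frac12$, so for $b\neq j$ we have $|w-b|>\frac12>|w-j|$ and $\beta^0_b=(w-b)^2-(w-j)^2>0$.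

The Jacobian matrix of $(\alpha^0_i,\alpha^0_{i+1},\gamma^0_k,\beta^0_j)$ with respect to $(s,u,\eta,w)$ is
\[
\begin{pmatrix}1&-t_i&0&0\\ 1&-t_{i+1}&0&0\\ -1&0&2(\eta-2k)&0\\ 0&2u&0&2(w-j)\end{pmatrix}.
\]
It is block triangular, with determinant $4(t_i-t_{i+1})(\eta-2k)(w-j)\neq0$. Finally, $u$ determines $i$; since $0<|\eta-2k|<1$, the value $\eta$ determines $k$ and the first sign; since $0<|w-j|<\frac12$, the value $w$ determines $j$ and the second sign.
\end{proof}

The range of the $t_i$ is dictated by the far wall. For $u>1$ the equation $\beta^0_j=0$ has no solution, and for $0<u<\frac{\sqrt3}2$ its solutions have $\frac12<|w-j|<1$, so they lie inside the neighboring disc whenever that disc is present. The constant $\frac9{10}$ is a convenient number above $\frac{\sqrt3}{2}$.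

\section{Unit balls that realize the model}\label{sec:balls}

Let $\delta>0$ be small and $L=\delta^{-4}$, so that the line through $(P,0)$ and $(Q,L)$ has horizontal position $P+\delta^4z(Q-P)$ at height $z$. We keep $Q=(u,w)$ of order $1$ and take $P$ small. The scales are forced as follows.

Balls near height $L$ see the point $Q$; with horizontal centers $(0,j)$ they give $\beta^0_j$. The chain must couple $P$ with $Q$. A ball at height $-t\delta^{-2}$ sees approximately $P-t\delta^2Q$, so the first coordinate of $P$ is measured in units of $\delta^2$, say $P_x=\delta^2\xi$, and the ball must come within $O(\delta^2)$ of the vertical axis; we put its horizontal center near $(-1,0)$. The unit circle about $(-1,0)$ is $x=-\frac12y^2+\cdots$ near the origin, so the second coordinate matters only in units of $\delta$, say $P_y=\delta\eta$. Hence the displacement $-t\delta^2w$ in the $y$-direction is negligible, which is why the chain does not see $w$, and $P$ enters through the combination $s=\xi+\frac12\eta^2$.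

The near wall lies on the other side of the axis, at heights much smaller than $\delta^{-2}$, where it sees only $P$. A unit disc about $(1+\delta^2a,\delta b)$ allows, to leading order, $\xi\le a+\frac12(\eta-b)^2$, that is, $s\le a+\frac14b^2+(\eta-\frac12b)^2$: the curvatures of the two facing spheres add up. The choice $b=4k$, $a=-\frac14b^2=-4k^2$ gives $\gamma^0_k$. Finally, the balls of each wall are shifted vertically by multiples of $\delta^{-1}$. This separates them, and it moves the horizontal position of the line by only $O(\delta^3)$, below the scale $\delta^2$.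

So we take unit balls with centers
\begin{align*}
A_i&:\ \bigl(-1-\tfrac12t_i^2\delta^2,\ 0,\ -t_i\delta^{-2}\bigr), &&1\le i\le p,\\
B_j&:\ \bigl(0,\ j,\ \delta^{-4}+j\delta^{-1}\bigr), &&1\le j\le q,\\
C_k&:\ \bigl(1-4k^2\delta^2,\ 4k\delta,\ k\delta^{-1}\bigr), &&1\le k\le r,
\end{align*}
and for $\theta=(s,u,\eta,w)$ we let $\ell^\delta_\theta$ be the line through $(P,0)$ and $(Q,\delta^{-4})$, where
\[
P=(\delta^2\xi,\ \delta\eta),\qquad \xi=s-\tfrac12\eta^2,\qquad Q=(u,w).
\]
For $\delta>0$ the map $(s,\eta)\mapsto P$ is a diffeomorphism of $\mathbb{R}^2$, so $\theta\mapsto\ell^\delta_\theta$ is a chart.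

\begin{proposition}\label{prop:real}
There is a smooth family of systems $g^\delta=(\alpha^\delta_i,\beta^\delta_j,\gamma^\delta_k)$, $\delta\in\mathbb{R}$, that equals the model \eqref{eq:model} at $\delta=0$ and, for each $\delta>0$, represents the balls above in the chart $\theta\mapsto\ell^\delta_\theta$. Moreover, the smallest distance between two centers tends to $\infty$ as $\delta\to0^+$.
\end{proposition}

\begin{proof}
In \eqref{eq:dist} we have $e=\delta^4(Q-P)$ and $\zeta/L=\delta^4\zeta$, which equals $-t_i\delta^2$, $1+j\delta^3$, $k\delta^3$ for $A_i$, $B_j$, $C_k$. Although the heights blow up, $d$ is therefore a polynomial in $(\delta,\theta)$, and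
\[
\mathrm{dist}^2=|d|^2-\delta^8E,\qquad E=\frac{(d\cdot(Q-P))^2}{1+\delta^8|Q-P|^2},
\]
with $E$ smooth on $\mathbb{R}\times\mathbb{R}^4$.

\emph{Ball $A_i$.} Here $d=P-t_i\delta^2(Q-P)+(1+\frac12t_i^2\delta^2,0)=(1+\delta^2X,\ \delta Y)$ with
\[
X=\xi-t_iu+\tfrac12t_i^2+\delta^2t_i\xi,\qquad Y=\eta-\delta t_i(w-\delta\eta).
\]
Then $|d|^2-1=2\delta^2X+\delta^2Y^2+\delta^4X^2$. We put $\alpha^\delta_i=X+\frac12Y^2+\frac12\delta^2X^2-\frac12\delta^6E$, which is $(\mathrm{dist}^2-1)/(2\delta^2)$ for $\delta>0$ and $\xi+\frac12\eta^2-t_iu+\frac12t_i^2=\alpha^0_i$ for $\delta=0$.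

\emph{Ball $B_j$.} Here $d=Q-(0,j)+j\delta^3(Q-P)$. We put $\beta^\delta_j=|d|^2-1-\delta^8E$, which is $\mathrm{dist}^2-1$ for $\delta>0$ and $u^2+(w-j)^2-1$ for $\delta=0$.

\emph{Ball $C_k$.} Here $d=P+k\delta^3(Q-P)-(1-4k^2\delta^2,4k\delta)=(-1+\delta^2X,\ \delta Y)$ with
\[
X=\xi+4k^2+k\delta(u-\delta^2\xi),\qquad Y=\eta-4k+k\delta^2(w-\delta\eta).
\]
Then $|d|^2-1=-2\delta^2X+\delta^2Y^2+\delta^4X^2$. We put $\gamma^\delta_k=-X+\frac12Y^2+\frac12\delta^2X^2-\frac12\delta^6E$, which is $(\mathrm{dist}^2-1)/(2\delta^2)$ for $\delta>0$. For $\delta=0$ it is
\[
-\xi-4k^2+\tfrac12(\eta-4k)^2=-\xi-\tfrac12\eta^2+(\eta^2-4k\eta+4k^2)=(\eta-2k)^2-s.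
\]

\emph{Separation.} Compare heights. They differ by at least $\delta^{-2}\min_i(t_{i+1}-t_i)$ within the chain and by at least $\delta^{-1}$ within each wall. The chain has negative heights and the near wall has heights between $\delta^{-1}$ and $r\delta^{-1}$, so these two groups differ by at least $\delta^{-1}$. The far wall has heights above $\delta^{-4}$, so it differs from the other two groups by at least $\delta^{-4}-r\delta^{-1}$. All these bounds tend to $\infty$.
\end{proof}

\section{Boxes that separate faces}\label{sec:boxes}

Faces with different tangency sets are different, and this suffices for $f_1$, since there are cubically many triples of balls. It cannot suffice for $f_2$ and $f_3$: there are only $\binom n2$ pairs and $n$ single balls, so we must show that one set $\mathcal{F}_S$ has many components. Two lines of $\mathcal{F}_S$ might be joined through lines far from vertical, where the model says nothing, since $g^\delta$ is close to $g^0$ only on compact sets. We therefore trap each face in a compact box whose boundary it cannot reach.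

The model suggests the box. On the $i$-th piece of the graph of $\varphi$, with $2\le i\le p-1$, the coordinate $u$ stays between $t_{i-1}$ and $t_{i+1}$. There $s>0$, so $\eta$ cannot cross an even integer $2k$, and $u<1$, so $w$ cannot cross an integer $j$. For $2\le i\le p-1$, $1\le j\le q-1$, $1\le k\le r-1$ let
\[
K_{ijk}=\bigl\{(s,u,\eta,w):\ s\in[0,1],\ u\in[t_{i-1},t_{i+1}],\ \eta\in[2k,2k+2],\ w\in[j,j+1]\bigr\}.
\]
For fixed $i$ the interiors of these boxes are pairwise disjoint. The hypotheses $p\ge3$ and $q,r\ge2$ of Theorem~\ref{thm:main} serve only to make the set of boxes nonempty.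

\begin{lemma}\label{lem:boxes}
Let $K=K_{ijk}$.
\begin{enumerate}
\item[(a)] The model $g^0$ is blocked on $\partial K$ for $A_i$.
\item[(b)] The interior of $K$ contains a regular point of $Z_{\{A_i\}}(g^0)$ and a regular point of $Z_{\{A_i,C_k\}}(g^0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\theta\in\partial K$ with $\alpha^0_i=0$, that is, $s=t_iu-\frac12t_i^2$. We find a negative function of the model at $\theta$. Since $t_i,u\in(0.9,1)$, we have $s>0.81-0.5=0.31$ and $s<1-0.405=0.595$, so $s\notin\{0,1\}$ and one of the other three coordinates is at an end of its interval.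
\begin{itemize}
\item If $u=t_a$ with $a=i\pm1$, then
$\alpha^0_a=\alpha^0_a-\alpha^0_i=(t_a-t_i)\bigl(\tfrac12(t_a+t_i)-t_a\bigr)=-\tfrac12(t_a-t_i)^2<0$.
\item If $\eta=2c$ with $c\in\{k,k+1\}$, then $\gamma^0_c=-s<0$; the label $C_c$ exists because $k\le r-1$.
\item If $w=b$ with $b\in\{j,j+1\}$, then $\beta^0_b=u^2-1<0$; the label $B_b$ exists because $j\le q-1$.
\end{itemize}

(b) Take $s=\frac12t_i^2\in(0.4,0.5)$, $u=t_i$, $w=j+\frac12$. Then $\alpha^0_a=\frac12(t_a-t_i)^2$ vanishes for $a=i$ and is positive otherwise, and $\beta^0_b\ge t_i^2+\frac14-1>0.81+0.25-1>0$ for all $b$. It remains to choose $\eta\in(2k,2k+2)$.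

For $\eta=2k+1$ we have $\gamma^0_c\ge1-s>0$ for all $c$. The point lies in $Z_{\{A_i\}}(g^0)$ and is regular because $\partial\alpha^0_i/\partial s=1$.

For $\eta=2k+\sqrt s$ we have $\gamma^0_k=0$, and $|\eta-2c|\ge2-\sqrt s>\sqrt s$ gives $\gamma^0_c>0$ for $c\neq k$. The point lies in $Z_{\{A_i,C_k\}}(g^0)$ and is regular because
\[
\det\frac{\partial(\alpha^0_i,\gamma^0_k)}{\partial(s,\eta)}=\det\begin{pmatrix}1&0\\-1&2(\eta-2k)\end{pmatrix}=2\sqrt s\neq0.\qedhere
\]
\end{proof}

\begin{remark}
The last ball of the chain must be excluded. In the model, start at $s=\frac12t_p^2$, $u=t_p$, $\eta=2k+1$, $w=j+\frac12$ and increase $u$ to $1.01$ keeping $\alpha^0_p=0$. Then $\alpha^0_a=(t_p-t_a)(u-\frac12(t_p+t_a))>0$ for $a<p$, the $\beta^0_b$ increase, and $s<1.01-0.405<1$ keeps all $\gamma^0_c$ positive. At $u=1.01$ every $\beta^0_b$ is positive for every $w$, so the starting points with different $j$ lie in one component of $Z_{\{A_p\}}(g^0)$.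
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Lemmas~\ref{lem:vertices} and~\ref{lem:boxes} provide finitely many facts about the model, each of a kind that survives perturbation. We collect them in one definition. Fix pairwise disjoint open neighborhoods of the $4(p-1)qr$ points \eqref{eq:vertex}. A system $g$ with labels $A_i,B_j,C_k$ is \emph{good} if
\begin{enumerate}
\item[(G1)] the neighborhood of each point \eqref{eq:vertex} contains a regular point of $Z_S(g)$, where $S=\{A_i,A_{i+1},B_j,C_k\}$ is the corresponding set;
\item[(G2)] for each box $K_{ijk}$, the system $g$ is blocked on $\partial K_{ijk}$ for $A_i$;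
\item[(G3)] the interior of each box $K_{ijk}$ contains a regular point of $Z_{\{A_i\}}(g)$ and a regular point of $Z_{\{A_i,C_k\}}(g)$.
\end{enumerate}
The model $g^0$ is good. By Lemma~\ref{lem:persist}(b),(c), applied finitely many times, goodness is an open condition: if $g^\lambda$ is a smooth family and $g^{\lambda_0}$ is good, then $g^\lambda$ is good for all $\lambda$ close to $\lambda_0$.

\begin{proposition}\label{prop:count}
If $n$ balls $A_i,B_j,C_k$, of any radii, are represented by a good system $g$ in a chart $\theta\mapsto\ell_\theta$, then statements (1) and (2) of Theorem~\ref{thm:main} hold for them.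
\end{proposition}

\begin{proof}
\emph{Vertices.} Each regular point in (G1) is isolated in $Z_S(g)$ by Lemma~\ref{lem:persist}(a), so its line is a face by itself, tangent to exactly four balls. The points lie in disjoint neighborhoods, so the $4(p-1)qr$ lines are distinct.

\emph{The count $f_1$.} Apply the last part of Lemma~\ref{lem:persist}(a) to a point of (G1) with $D_0=A_{i+1}$. It shows that $\mathcal{F}_S\ne\emptyset$ for $S=\{A_i,B_j,C_k\}$. These sets $S$ are distinct for distinct triples $(i,j,k)$ with $i\le p-1$, so $f_1\ge(p-1)qr$.

\emph{Confinement.} Let $K=K_{ijk}$, and let $\Gamma\subseteq\mathcal{L}$ be a connected set of free lines tangent to $A_i$ that contains some $\ell_\theta$ with $\theta\in\operatorname{int}K$; lines outside $\mathcal{L}'$ are allowed in $\Gamma$. Write $\ell(\cdot)$ for images under the chart. The set $\ell(\operatorname{int}K)$ is open in $\mathcal{L}$, and $\ell(K)$ is compact, hence closed in the Hausdorff space $\mathcal{L}$. By (G2), $\Gamma$ does not meet $\ell(\partial K)$, so $\Gamma\cap\ell(\operatorname{int}K)=\Gamma\cap\ell(K)$ is nonempty, open and closed in $\Gamma$. Hence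 $\Gamma\subseteq\ell(\operatorname{int}K)$.

\emph{The count $f_3$.} By (G3) each box $K_{ijk}$ meets a face of $\mathcal{F}_{\{A_i\}}$ in its interior, and by confinement this face lies in $\ell(\operatorname{int}K_{ijk})$. For fixed $i$ these sets are disjoint, so different $(j,k)$ give different faces; different $i$ give different tangency sets. Thus $f_3\ge(p-2)(q-1)(r-1)$.

\emph{The count $f_2$.} By (G3) and confinement, each $\ell(\operatorname{int}K_{ijk})$ contains a face of $\mathcal{F}_{\{A_i,C_k\}}$. For fixed $(i,k)$ the $q-1$ values of $j$ give disjoint sets and so different faces; different $(i,k)$ give different tangency sets. Thus $f_2\ge(p-2)(q-1)(r-1)$.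
\end{proof}

Since all points used are regular, Lemma~\ref{lem:persist}(a) also shows that the faces counted in $f_j$ are $j$-dimensional manifolds near the lines exhibited.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use the openness of goodness twice. First let the parameter be $\delta$, in the family of Proposition~\ref{prop:real}. Since $g^0$ is good, we can fix $\delta>0$, depending on $p,q,r,M$, so small that $g^\delta$ is good and all center distances exceed $M$. Proposition~\ref{prop:count} gives (1) and (2).

For (3), keep this $\delta$ and the chart $\theta\mapsto\ell^\delta_\theta$, and let the parameter $\lambda\in\mathbb{R}^{4n}$ be the list of all centers $o_D$ and radii $\rho_D>0$, with $\lambda_0$ the configuration just built. Put $h^\lambda_D(\theta)=\kappa_D(\mathrm{dist}(o_D,\ell^\delta_\theta)^2-\rho_D^2)$, with $\kappa_D=1/(2\delta^2)$ for the chain and the near wall and $\kappa_D=1$ for the far wall. By \eqref{eq:dist} this is a smooth family; it represents the balls given by $\lambda$, and $h^{\lambda_0}=g^\delta$ is good. So $h^\lambda$ is good for all $\lambda$ close to $\lambda_0$, and Proposition~\ref{prop:count}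 gives the same bounds for these balls. In particular the bounds hold for unit balls with centers in a neighborhood of the original ones, on which the distances still exceed $M$, and this neighborhood meets every dense set of $n$-tuples of centers.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAKS}
Agarwal, Aronov, Koltun, Sharir,
\emph{Lines avoiding unit balls in three dimensions},
Discrete Comput. Geom. 34 (2005) 231--250.

\bibitem{GL}
Marc Glisse, Sylvain Lazard,
\emph{On the complexity of sets of free lines and line segments among balls in three dimensions},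
\texttt{https://hal.inria.fr/hal-00643880v1/document},
doi:10.1007/s00454-012-9414-8.

\end{thebibliography}
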